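# The integral closure of a going-down domain is locally divided

All rings are commutative with identity. For a domain $S$, $S'$ denotes its integral closure in its quotient field. "Quasi-local" means having a unique maximal ideal, with no finiteness condition.

## Theorem 1: integrally closed domains integral over a going-down domain

**Theorem 1.** Let $R$ be a going-down domain and let $E\supseteq R$ be an integrally closed domain that is integral over $R$ (for example $E=R'$, or the integral closure of $R$ in any field containing $R$). Then $E$ is locally divided.

In particular, **for every going-down domain $R$, the ring $R'$ is locally divided**, and hence (Proposition 3 below) is itself a going-down domain.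

This answers the following question, which appears as an open question in "Lecture Notes In Pure And Applied Mathematics" (http://web2.mat.uniroma3.it/users/fontana/Marco_Fontana_Salah-Eddine_Kabbaj_Sylvia_WieganBookFi.org.pdf.zip), stated there as an equivalent of that source's ascent question (Q): if $R$ is a going-down domain, must $R'$ be locally divided?

In plain words, a going-down domain is one in which chains of primes can be followed downwards in every overring. That is a condition on infinitely many extensions. A locally divided domain satisfies a condition on its own elements: locally, everything outside a prime divides everything inside it. The theorem says that the first condition turns into the second one after passing to the integral closure.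

The theorem will be completed by a converse and by an example showing its limits (Theorem 2, stated in the last section).

## Going down, divided primes, treed domains

**Definition (GD).** An extension $A\subseteq B$ satisfies GD if for all primes $P\subseteq Q$ of $A$ and every prime $N$ of $B$ with $N\cap A=Q$, there is a prime $N_1\subseteq N$ of $B$ with $N_1\cap A=P$.

If $A\subseteq B$ and $B\subseteq C$ satisfy GD, so does $A\subseteq C$: given $P\subseteq Q$ in $A$ and $N$ in $C$ over $Q$, first find a prime of $B$ inside $N\cap B$ over $P$, then a prime of $C$ inside $N$ over that one.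

**Definition (going-down domain).** A domain $R$ is a going-down domain, or GD domain, if $R\subseteq T$ satisfies GD for every overring $T$ of $R$, that is, every ring $T$ between $R$ and its quotient field.

*A non-example.* Let $R=k[x,y]$ with $k$ a field, and $T=R[x/y]=k[y,w]$, where $w=x/y$, so $x=yw$. The prime $N=yT$ contains $y$ and $x$, so $N\cap R=(x,y)=:Q$. Let $P=(x)\subset Q$. The only primes of $T$ inside $yT$ are $0$ and $yT$, and they contract to $0$ and $Q$. None contracts to $P$, so $k[x,y]$ is not a GD domain.

**Definition (divided, locally divided).** A prime $P$ of a domain $R$ is divided if $P\subseteq xR$ for every $x\in R\setminus P$. The domain $R$ is divided if all its primes are divided. It is locally divided if, for each maximal ideal $M$, every prime of $R_M$ is divided in $R_M$.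

A prime $P$ is divided if and only if $PR_P=P$. Suppose $P$ is divided and let $p/s\in PR_P$ with $p\in P$, $s\in R\setminus P$. Then $p=sr$ with $r\in R$, and $r\in P$ since $s\notin P$; so $p/s=r\in P$. Conversely, if $PR_P=P$, $p\in P$ and $x\notin P$, then $p/x\in P$, so $p\in xR$.

*Examples.* In any quasi-local domain the primes $0$ and $M$ are divided: $0\subseteq xR$ always, and every $x\notin M$ is a unit. The ring $\mathbb Z$ is locally divided, since the primes of $\mathbb Z_{(p)}$ are only $0$ and the maximal ideal; but $\mathbb Z$ is not divided, since $2\mathbb Z\not\subseteq 3\mathbb Z$.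

**Definition (treed).** A domain is treed if any two primes contained in a common maximal ideal are comparable.

*Example.* $\mathbb Z$ is treed; $k[x,y]$ is not, because of $(x)$ and $(y)$ inside $(x,y)$.

We use the following textbook facts.

* **(F1)** Let $A\subseteq B$ be integral. Every prime of $A$ is the contraction of a prime of $B$ (lying over). Distinct primes of $B$ with the same contraction to $A$ are incomparable (incomparability). A prime of $B$ is maximal if and only if its contraction is maximal.
* **(F2)** If $A\subseteq B$ is integral and $\Sigma\subseteq A$ is multiplicative, then $\Sigma^{-1}A\subseteq \Sigma^{-1}B$ is integral. The primes of $\Sigma^{-1}B$ correspond, by contraction, to the primes of $B$ disjoint from $\Sigma$. A localization of an integrally closed domain at a multiplicative set not containing $0$ is integrally closed.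
* **(F3)** An ideal disjoint from a multiplicative set $\Sigma$ lies in a prime disjoint from $\Sigma$. The radical of an ideal is the intersection of the primes containing it.

**Notation.** If $P$ is a prime of $R$ and $E\supseteq R$ is a domain, $E_P$ means $E_{R\setminus P}$: we invert only elements of $R$. If $\mathfrak p$ is a prime of $E$ itself, $E_{\mathfrak p}$ is the usual localization. Both are subrings of the quotient field of $E$. Capital letters $P,Q,M$ are primes of the base ring $R$; fraktur letters $\mathfrak p,\mathfrak q,\mathfrak n$ are primes of $E$.

## Two cases settled by hand: dimension one, and valuation domains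

*Dimension at most one.* Every domain $R$ of dimension at most $1$ is a GD domain. Given $P\subseteq Q$ and $N$ over $Q$, take $N_1=N$ if $P=Q$; otherwise $P=0$, and $N_1=0$ works. By incomparability $R'$ also has dimension at most $1$. So each localization of $R'$ at a maximal ideal has only the primes $0$ and the maximal ideal, which are divided. The theorem is trivially true here, and any real content begins in dimension two.

*Valuation domains.* Let $V$ be a valuation domain, $P$ a prime, $p\in P$, $x\notin P$. Either $x$ divides $p$ or $p$ divides $x$, and the latter would put $x$ in $P$. So $p\in xV$ and $V$ is divided. Since $V'=V$, the theorem asks nothing more of $V$, once we know that $V$ is GD (Proposition 3).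

## Going-down domains and the condition $PR_P\subseteq (R_M)'$

The definition of a GD domain quantifies over all overrings. We need a condition on $R$ alone. The right one is "divided up to integral closure".

**Proposition 3.** For a domain $R$ the following are equivalent:

1. $R$ is a GD domain;
2. $R\subseteq T$ satisfies GD for every domain $T\supseteq R$;
3. $PR_P\subseteq (R_M)'$ for every maximal ideal $M$ and every prime $P\subseteq M$.

Consequently, a locally divided domain is GD, and a GD domain is treed.

*Proof.* (2)⇒(1) is trivial.

**(1)⇒(3), reduction to the quasi-local case.** We show that $R_M$ is a GD domain for each maximal ideal $M$. Let $T$ be an overring of $R_M$, let $PR_M\subseteq QR_M$ be primes of $R_M$, and let $N$ be a prime of $T$ over $QR_M$. Then $T$ is an overring of $R$ and $N\cap R=Q$, so there is a prime $N_1\subseteq N$ with $N_1\cap R=P$. The prime $N_1\cap R_M$ contracts to $P$ in $R$, so it is $PR_M$. Also $(R_M)_{PR_M}=R_P$. Hence we may assume that $(R,M)$ is quasi-local, and we must show $PR_P\subseteq R'$.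

**(1)⇒(3), the overring to test.** Let $0\neq u=p/s$ with $p\in P$, $s\in R\setminus P$, and suppose $u\notin R'$. Put $T=R[u^{-1}]$. We first find a prime of $T$ over $M$.

The ideal $(M,u^{-1})T$ is proper. Since $T=R+u^{-1}T$, this ideal equals $M+u^{-1}T$. If it were $T$, then $1=m+u^{-1}g$ with $m\in M$, $g\in T$. As $1-m$ is a unit of $R$, we get $1\in u^{-1}T$, that is, $u\in R[u^{-1}]$. Write $u=a_0+a_1u^{-1}+\dots+a_nu^{-n}$ with $a_i\in R$ and multiply by $u^n$: then $u^{n+1}=a_0u^n+\dots+a_n$, so $u$ is integral over $R$, a contradiction.

Let $N$ be a prime of $T$ containing $M$ and $u^{-1}$. Then $N\cap R=M$. By GD there is a prime $N_1\subseteq N$ of $T$ with $N_1\cap R=P$. Now $s=p\,u^{-1}\in N_1\cap R=P$, because $p\in P\subseteq N_1$. This contradicts $s\notin P$. Hence $PR_P\subseteq R'$.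

**(3)⇒(2), reduction.** Let $T\supseteq R$ be a domain, $P\subseteq Q$ primes of $R$, and $N$ a prime of $T$ with $N\cap R=Q$. Choose a maximal ideal $M\supseteq Q$. Then $PR_P\subseteq (R_M)'\subseteq (R_Q)'$. We replace $R\subseteq T$ by $R_Q\subseteq T_{R\setminus Q}$. The prime $N$ survives, since it is disjoint from $R\setminus Q$, and a prime found in $T_{R\setminus Q}$ contracts to one in $T$ with the required properties. So assume that $(R,Q)$ is quasi-local and $PR_P\subseteq R'$.

**(3)⇒(2), passing to a ring that contains $PR_P$.** Let $T^*=T[R']$ inside the quotient field of $T$. It is integral over $T$, so there is a prime $N^*$ of $T^*$ with $N^*\cap T=N$. We claim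
$$PR_P\subseteq N^*. \tag{1}$$
Let $L=R+PR_P$. This is a subring of $R'$, and $PR_P$ is an ideal of $L$, since it is an ideal of the larger ring $R_P$. As $L$ is integral over $R$ and $N^*\cap R=Q$ is maximal, $\mathfrak l:=N^*\cap L$ is a maximal ideal of $L$. Suppose $u\in PR_P\setminus\mathfrak l$. Then there is $b\in L$ with $1-bu\in\mathfrak l$. But $bu\in PR_P$, so $1-bu$ is a unit of $R_P$, and
$$(1-bu)^{-1}=1+bu(1-bu)^{-1}\in 1+PR_P\subseteq L .$$
So $1-bu$ is a unit of $L$ lying in $\mathfrak l$, a contradiction. This proves (1).

**(3)⇒(2), producing the prime.** Consider the multiplicative set $\Sigma=\{hs : h\in T\setminus N,\ s\in R\setminus P\}$ of $T$. It is disjoint from $PT$: if $hs=\sum p_it_i$ with $p_i\in P$, $t_i\in T$, then by (1)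
$$h=\sum (p_i/s)\,t_i\in N^*\cap T=N,$$
a contradiction. By (F3) some prime $N_1\supseteq PT$ of $T$ is disjoint from $\Sigma$. Taking $s=1$ we see that $N_1\subseteq N$. Taking $h=1$ we see that $N_1$ misses $R\setminus P$, so $N_1\cap R=P$.

**Locally divided implies GD.** If $R$ is locally divided and $P\subseteq M$, then $PR_M$ is divided in $R_M$, so $PR_P=PR_M\subseteq R_M$, and (3) holds.

**GD implies treed.** Let $R$ be GD and suppose $P,Q\subseteq M$ are incomparable. Choose $a\in P\setminus Q$ and $b\in Q\setminus P$. By (3), $b/a\in QR_Q\subseteq(R_M)'$. Multiply an equation of integral dependence of degree $n$ by $a^n$: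
$$b^n=-(c_1ab^{n-1}+\dots+c_na^n)\in aR_M\subseteq PR_M,\qquad c_i\in R_M .$$
So $b^n\in PR_M\cap R=P$ and $b\in P$, a contradiction. $\square$

**Example (GD but not locally divided).** Let $k$ be a field, $D=k[t]_{(t)}$, $K=k(t)$, and
$$R_1=\{f\in K[y]_{(y)} : f(0)\in D,\ f'(0)\in D\},\qquad V=\{f\in K[y]_{(y)} : f(0)\in D\},$$
where $f'(0)$ is the coefficient of $y$ in the expansion of $f$ at $0$. The product rule shows that $R_1$ is a ring.

*$V$ is a valuation domain.* A nonzero element of $K(y)$ is $y^nw$ with $w$ a unit of $K[y]_{(y)}$. If $n>0$ it lies in $V$; if $n<0$ its inverse does; if $n=0$, then $w(0)$ or $w(0)^{-1}$ lies in $D$.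

*$V=R_1'$.* The quotient field of $R_1$ is $K(y)$, as $t^nf\in R_1$ for each $f\in K[y]_{(y)}$ and large $n$. Each $f\in V$ is $f(0)+g$ with $f(0)\in D\subseteq R_1$ and $g\in yK[y]_{(y)}$; then $g^2\in y^2K[y]_{(y)}\subseteq R_1$, so $f$ is integral over $R_1$. And $V$ is integrally closed.

*The primes.* Put $I=yK[y]_{(y)}$. Since $V/I\cong D$, the primes of $V$ containing $I$ are $I$ and the maximal ideal. If a prime does not contain $I$, take $h\in I$ outside it; as $hK[y]_{(y)}\subseteq V$, the localization $V_h$ is $K[y]_{(y)}[1/h]=K(y)$, so the prime is $0$. By lying over, the primes of $R_1$ are $0$, $P=I\cap R_1$, and the contraction of the maximal ideal of $V$. By (F1) the last one is the only maximal ideal of $R_1$.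

*$R_1$ is GD.* We have $t\in R_1\setminus P$, and elements of $R_1\setminus P$ are units of $K[y]_{(y)}$, so $(R_1)_P=K[y]_{(y)}$ and $P(R_1)_P=I\subseteq V=R_1'$. For the primes $0$ and the maximal ideal, condition (3) is trivial.

*$R_1$ is not locally divided.* We have $y\in P$, $t\notin P$, but $y/t\notin R_1$. So $P$ is not divided, and $R_1$ is quasi-local.

Passing from $R_1$ to $R_1'=V$ repairs this, as the theorem predicts.

## Two primes over one: where the radical argument stops

Let $(R,M)$ be a quasi-local GD domain and $E$ as in Theorem 1. Proposition 3 gives $PR_P\subseteq R'\subseteq E$. A prime $\mathfrak p$ of $E$ is divided exactly when $\mathfrak pE_{\mathfrak p}=\mathfrak p$, which follows once $\mathfrak pE_{\mathfrak p}\subseteq E$: by the argument given with the definition, if $z\in \mathfrak p$ and $x\in E\setminus\mathfrak p$, then $z/x\in E$, so $z\in xE$. So one wants to pass from $PR_P\subseteq E$ to $\mathfrak pE_{\mathfrak p}\subseteq E$, where $P=\mathfrak p\cap R$. The natural route is through radicals. We have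
$$PE_P=(PR_P)E\subseteq R'E=E, \tag{2}$$
and if $x\in E_P$ has $x^n\in PE_P\subseteq E$ for some $n\ge1$, then $x$ is integral over $E$, so $x\in E$. Thus the radical $J_P$ of $PE_P$ in $E_P$ satisfies
$$J_P\subseteq E. \tag{3}$$

**When only one prime lies over $P$, this finishes.** If $\mathfrak p$ is the only prime of $E$ over $P$, then $E_P$ has $\mathfrak pE_P$ as its only maximal ideal, because its maximal ideals are the primes over $PR_P$ by (F1). So $E_P=E_{\mathfrak p}$. Every prime of $E_P$ containing $P$ lies over the maximal ideal $PR_P$, so $J_P=\mathfrak pE_{\mathfrak p}$. By (3), $\mathfrak pE_{\mathfrak p}\subseteq E$, and $\mathfrak p$ is divided.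

**When two primes lie over $P$, it stops.** Then $J_P$ is contained in the intersection of several maximal ideals of $E_P$, and it says nothing about $\mathfrak pE_{\mathfrak p}$ for a single $\mathfrak p$. Since we only want a statement about $E_{\mathfrak n}$ for a maximal ideal $\mathfrak n$ of $E$, the dangerous case is that of two primes over $P$ *inside the same* $\mathfrak n$. The same obstacle meets the attempt to show directly that $E$ is GD by descending through $R$. Suppose $T$ is an overring of $E$, $\mathfrak p\subseteq\mathfrak q$ are primes of $E$, and $N$ is a prime of $T$ over $\mathfrak q$. GD for $R\subseteq T$ gives $N_1\subseteq N$ with $N_1\cap R=\mathfrak p\cap R$. But $N_1\cap E$ is only *some* prime inside $\mathfrak q$ over $\mathfrak p\cap R$, perhaps not $\mathfrak p$.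

The next example shows that two primes over $P$ do occur, and that for integral extensions that are not integrally closed they do occur inside one maximal ideal.

**Example (the rings $R\subset S\subset T$).** Let $k$ be a field, $D=k[t]_{(t)}$, $K=k(t)$. Let $A$ be the localization of $K[x]$ at the complement of $(x)\cup(x-1)$; it is a PID with primes $0,\ xA,\ (x-1)A$. For $f\in A$ the values $f(0),f(1)\in K$ are defined, and
$$J:=x(x-1)A=\{f\in A: f(0)=f(1)=0\}.$$
Put
$$R=\{f\in A: f(0)=f(1)\in D\},$$
$$S=\{f\in A: f(0),f(1)\in D,\ f(0)-f(1)\in tD\},$$
$$T=\{f\in A: f(0),f(1)\in D\}.$$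
Then $J\subset R\subset S\subset T$. The inclusions are strict: $1\in R\setminus J$, $tx\in S\setminus R$ and $x\in T\setminus S$. All three rings have quotient field $K(x)$, because each contains the nonzero ideal $J$ of $A$: for $a\in A$ and $0\ne j\in J$ we have $a=(aj)/j$.

*$T=R'=S'$.* For $f\in T$ the constants $f(0),f(1)$ lie in $D\subseteq R$, and $(f-f(0))(f-f(1))\in J\subseteq R$. So $f$ is a root of a monic quadratic over $R$, and $T$ is integral over $R$. If $f\in K(x)$ is integral over $T$, it is integral over the PID $A$, so $f\in A$. Evaluating the integral equation at $0$ and $1$ shows that $f(0),f(1)\in K$ are integral over $D$, hence lie in $D$. So $f\in T$, and $T$ is integrally closed. As $R\subset S\subset T$, it follows that $R'=S'=T$.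

*$R$ is quasi-local.* If $f\in R$ and $f(0)=f(1)$ is a unit of $D$, then $f$ is a unit of $A$ and $f^{-1}\in R$. So $R$ is quasi-local with maximal ideal $\mathfrak m=\{f\in R:f(0)\in tD\}$.

*The primes of $R$ are $0,J,\mathfrak m$.* Evaluation at $0$ gives $R/J\cong D$, so the primes containing $J$ are $J$ and $\mathfrak m$. If a prime $P$ does not contain $J$, pick $h\in J\setminus P$. Since $hA\subseteq R$, we have $R_h=A_h$. As $h\in xA\cap(x-1)A$, the only prime of $A_h$ is $0$. So $P=0$.

*$R$ is divided, hence GD.* The primes $0$ and $\mathfrak m$ are divided. If $f\in R\setminus J$, then $f(0)=f(1)\ne0$, so $f$ is a unit of $A$, and $J=fJ\subseteq fR$. So $R$ is divided; being quasi-local, it is locally divided, and GD by Proposition 3.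

*$S$ is quasi-local.* Let $f\in S$ with $f(0)\notin tD$. Then $f(0)$ is a unit of $D$, and so is $f(1)$, since $f(0)-f(1)\in tD$. So $f$ is a unit of $A$, and
$$f^{-1}(0)-f^{-1}(1)=\frac{f(1)-f(0)}{f(0)f(1)}\in tD,$$
so $f^{-1}\in S$. Hence $S$ is quasi-local with maximal ideal $\{f\in S:f(0)\in tD\}$.

*$S$ is not treed.* The sets $P_1=\{f\in S:f(0)=0\}$ and $P_2=\{f\in S:f(1)=0\}$ are primes, as kernels of homomorphisms $S\to D$. They are incomparable: $tx\in P_1\setminus P_2$ and $t(x-1)\in P_2\setminus P_1$. So $S$ is not treed, and not GD by Proposition 3.

Both $P_1$ and $P_2$ contract to $J$ in $R$, and both lie in the unique maximal ideal of $S$. So the bad case really happens for $S$, even though $S$ is integral over the divided domain $R$. Any proof of Theorem 1 must use that $E$ is integrally closed in order to exclude it.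

Now look at $E=T$ over the prime $P=J$. The primes $\mathfrak p_0=\{f\in T: f(0)=0\}$ and $\mathfrak p_1=\{f\in T:f(1)=0\}$ lie over $J$. But $x\in\mathfrak p_0$ and $1-x\in\mathfrak p_1$, so no maximal ideal contains both. Where does $x$ come from? Elements of $R\setminus J$ are units of $A$, and $t^na\in T$ for each $a\in A$ and large $n$; so $E_J=A$. Then $JE_J=J$ is already radical, $J_P=J$, and $E_J/J_P=A/J\cong K\times K$. The element $x$ is a lift of the idempotent $(0,1)$. It satisfies $x^2-x\in J\subseteq T$, so integral closedness *forces* it into $T$. In $S$ this element is missing, and the two primes stay stuck together.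

That is the key to the general case: an idempotent separating two primes over $P$ lifts to an element $c$ of $E_P$ with $c^2-c\in J_P\subseteq E$, and so $c$ is integral over $E$.

## An idempotent modulo $J_P$ that lifts into $E$: proof of Theorem 1

**Reduction. We arrange that $R$ is quasi-local.** Let $\mathfrak n$ be a maximal ideal of $E$ and $M=\mathfrak n\cap R$, a maximal ideal of $R$ by (F1). We must show that every prime of $E_{\mathfrak n}$ is divided. Replace $R$ by $R_M$, which is GD as shown in the proof of Proposition 3, and $E$ by $E_M=E_{R\setminus M}$, which is integrally closed and integral over $R_M$ by (F2). The prime $\mathfrak n$ is replaced by $\mathfrak nE_M$, which lies over $MR_M$ and so is maximal, and the ring $E_{\mathfrak n}$ is unchanged. So assume $(R,M)$ is a quasi-local GD domain. By Proposition 3,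
$$R\subseteq E\ \text{satisfies GD},\qquad PR_P\subseteq R'\ \text{for every prime } P \text{ of } R. \tag{4}$$
Moreover $R'\subseteq E$: an element of $R'$ lies in the quotient field of $E$ and is integral over $E$.

**Step 1. The purpose is to get ideals of $E_P$ that lie inside $E$.** This is (2) and (3): for every prime $P$ of $R$, $PE_P\subseteq E$, and the radical $J_P$ of $PE_P$ in $E_P$ satisfies $J_P\subseteq E$. The derivation above used only $PR_P\subseteq R'\subseteq E$ and that $E$ is integrally closed, so it applies.

**Step 2. The purpose is to show that, for each prime $P$ of $R$, at most one prime of $E$ contained in $\mathfrak n$ lies over $P$.** Suppose $\mathfrak p_1\neq\mathfrak p_2$ are primes of $E$ contained in $\mathfrak n$ and lying over $P$. Put $N_i=\mathfrak p_iE_P$. These are distinct primes of $E_P$, with $N_i\cap E=\mathfrak p_i$, lying over the maximal ideal $PR_P$ of $R_P$. As $E_P$ is integral over $R_P$, they are maximal. They contain $PE_P$, hence $J_P$.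

*The quotient ring.* Let $B=E_P/J_P$. It is reduced. From
$$PR_P\subseteq J_P\cap R_P\subseteq N_1\cap R_P=PR_P$$
we see that the image of $R_P$ in $B$ is the field $k=R_P/PR_P$, and $B$ is integral over $k$.

*The idempotent.* Choose $x\in N_1\setminus N_2$, with image $\bar x\in B$. Since $B$ is integral over $k$, $\bar x$ has a minimal polynomial $f\in k[X]$. We have $f(0)=0$: otherwise $\bar x$ would be a unit of $B$, whereas it lies in the proper ideal $N_1/J_P$. Write $f=Xg$. Then $g(0)\ne0$: otherwise $f=X^2h$, and $(\bar xh(\bar x))^2=f(\bar x)h(\bar x)=0$, so $\bar xh(\bar x)=0$ since $B$ is reduced, contradicting the minimality of $f$. So we may write $g=g(0)\,(1-Xq(X))$ with $q\in k[X]$. Put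
$$e=\bar xq(\bar x).$$
Then $\bar x(1-e)=g(0)^{-1}f(\bar x)=0$, so $\bar x=\bar xe$. Hence $e^2=\bar xe\,q(\bar x)=\bar xq(\bar x)=e$. From $e=\bar xq(\bar x)$ we get $e\in N_1/J_P$. From $\bar x=\bar xe$ and $\bar x\notin N_2/J_P$ we get $e\notin N_2/J_P$.

*The lift lies in $E$.* Let $c\in E_P$ be a lift of $e$. Then $c^2-c\in J_P\subseteq E$ by Step 1. So $c$, an element of the quotient field of $E$, is a root of the monic polynomial $X^2-X-(c^2-c)$ over $E$. Since $E$ is integrally closed, $c\in E$.

*The contradiction.* Now $c\in N_1\cap E=\mathfrak p_1\subseteq\mathfrak n$. Also $c(1-c)\in J_P\subseteq N_2$ and $c\notin N_2$, so $1-c\in N_2\cap E=\mathfrak p_2\subseteq\mathfrak n$. Hence $1\in\mathfrak n$, which is impossible.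

**Step 3. The purpose is to run the radical argument inside $W:=E_{\mathfrak n}$, where Step 2 has removed the obstacle.** Every prime of $W$ is $\mathfrak pW$ for a prime $\mathfrak p\subseteq\mathfrak n$ of $E$. Fix $\mathfrak p$ and let $P=\mathfrak p\cap R$.

*Step 3a: $W_{R\setminus P}=E_{\mathfrak p}$.* The ring $W_{R\setminus P}$ is a localization of $E$, and its primes correspond to the primes $\mathfrak r$ of $E$ with $\mathfrak r\subseteq\mathfrak n$ and $\mathfrak r\cap R\subseteq P$. One of them is $\mathfrak p$. We show that each such $\mathfrak r$ lies in $\mathfrak p$. By (4), GD for $R\subseteq E$ applied to $\mathfrak r\cap R\subseteq P$ and to $\mathfrak p$ over $P$ gives a prime $\mathfrak r_1\subseteq\mathfrak p$ with $\mathfrak r_1\cap R=\mathfrak r\cap R$. Both $\mathfrak r$ and $\mathfrak r_1$ are contained in $\mathfrak n$, so Step 2, applied to the prime $\mathfrak r\cap R$, gives $\mathfrak r=\mathfrak r_1\subseteq\mathfrak p$. Hence $W_{R\setminus P}$ is quasi-local with maximal ideal corresponding to $\mathfrak p$. A quasi-local ring equals its localization at its maximal ideal, and here that localization is $E_{\mathfrak p}$.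

*Step 3b: the radical of $PE_{\mathfrak p}$ is $\mathfrak pE_{\mathfrak p}$.* A prime of $E_{\mathfrak p}$ containing $P$ corresponds to a prime $\mathfrak r\subseteq\mathfrak p$ of $E$ with $P\subseteq\mathfrak r\cap R\subseteq\mathfrak p\cap R=P$. So $\mathfrak r$ lies over $P$ inside $\mathfrak n$, and $\mathfrak r=\mathfrak p$ by Step 2. Now use (F3).

*Step 3c: $\mathfrak pE_{\mathfrak p}\subseteq W$.* Let $y\in\mathfrak pE_{\mathfrak p}$. By 3b and 3a, for some $n\ge1$,
$$y^n\in PE_{\mathfrak p}=P\,W_{R\setminus P}=(PR_P)W\subseteq R'W\subseteq W .$$
The ring $W$ is integrally closed by (F2), and $y$ lies in its quotient field, so $y\in W$.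

*Step 3d: $\mathfrak pW$ is divided.* Let $z\in\mathfrak pW$ and $x\in W\setminus\mathfrak pW$. The localization of $W$ at $\mathfrak pW$ is $E_{\mathfrak p}$, so $z/x\in\mathfrak pE_{\mathfrak p}\subseteq W$ and $z\in xW$. Thus $\mathfrak pW\subseteq xW$ for every $x\in W\setminus\mathfrak pW$.

As $\mathfrak n$ and $\mathfrak p$ were arbitrary, $E$ is locally divided. $\square$

Taking $E=R'$: for every going-down domain $R$, the ring $R'$ is locally divided, and hence a going-down domain by Proposition 3.

For the parenthesis in Theorem 1: the integral closure of $R$ in a field $F\supseteq R$ is integrally closed, because an element of its quotient field (inside $F$) that is integral over it is integral over $R$, hence belongs to it.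

## The converse, and integral extensions that are not integrally closed: Theorem 2

**Theorem 2.**

* **(a)** Let $R$ be any domain and $E\supseteq R$ an integrally closed domain integral over $R$. Then $R$ is a GD domain if and only if $E$ is locally divided and $R\subseteq E$ satisfies GD. In particular, $R$ is a GD domain if and only if $R'$ is locally divided and $R\subseteq R'$ satisfies GD.
* **(b)** Let $R$ be a GD domain and $S\supseteq R$ a domain integral over $R$. The following are equivalent: $S$ is a GD domain; $S$ is treed; $S\subseteq S'$ satisfies GD.
* **(c)** There are quasi-local domains $R\subset S\subset R'=S'$ with $R$ divided (hence GD) and $S$ not treed (hence not GD). So the GD property passes to $R'$ but not to all integral overrings. Also, the hypothesis "$R\subseteq E$ satisfies GD" cannot be omitted in (a).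

*Proof of (a), (⇒).* $E$ is locally divided by Theorem 1, and $R\subseteq E$ satisfies GD by Proposition 3(2).

*Proof of (a), (⇐).* We must go down in an arbitrary overring $T$ of $R$; the plan is to enlarge $T$ to a ring that contains $E$, go down there, and contract. Let $P\subseteq Q$ be primes of $R$ and $N$ a prime of $T$ over $Q$. Inside the quotient field of $E$ form $T^*=T[E]$. It is integral over $T$, because $E$ is integral over $R\subseteq T$; so there is a prime $N^*$ of $T^*$ over $N$, and $N^*\cap R=Q$. By Proposition 3 the locally divided domain $E$ is GD, so $E\subseteq T^*$ satisfies GD. Composing with $R\subseteq E$, the extension $R\subseteq T^*$ satisfies GD. So there is a prime $N_1^*\subseteq N^*$ of $T^*$ over $P$. Then $N_1^*\cap T\subseteq N^*\cap T=N$ is a prime of $T$ over $P$. The last sentence of (a) is the case $E=R'$.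

*Proof of (b).* The ring $S'$ is integrally closed and integral over $R$. So $S'$ is locally divided by Theorem 1, and $R\subseteq S'$ satisfies GD by Proposition 3(2). We prove a cycle of implications.

* *GD implies treed.* This is Proposition 3, applied to $S$.
* *Treed implies that $S\subseteq S'$ satisfies GD.* Let $P_0\subseteq P$ be primes of $S$ and $\mathfrak p$ a prime of $S'$ over $P$. By GD for $R\subseteq S'$, applied to $P_0\cap R\subseteq P\cap R=\mathfrak p\cap R$, there is a prime $\mathfrak p_0\subseteq\mathfrak p$ of $S'$ with $\mathfrak p_0\cap R=P_0\cap R$. The primes $\mathfrak p_0\cap S$ and $P_0$ of $S$ are both contained in $P$, hence comparable since $S$ is treed. They have the same contraction to $R$. By incomparability for the integral extension $R\subseteq S$ they are equal. So $\mathfrak p_0$ lies over $P_0$.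
* *If $S\subseteq S'$ satisfies GD, then $S$ is GD.* Apply (a), (⇐), to $S\subseteq S'$, using that $S'$ is locally divided.

*Proof of (c).* Take the rings $R\subset S\subset T$ of the example above, where we checked that $T=R'=S'$, that $R$ is quasi-local and divided, hence GD, and that $S$ is quasi-local and not treed, hence not GD. This gives the first two sentences of (c), together with Theorem 1 for the passage to $R'$. For the last sentence, consider $S\subseteq E$ with $E=S'=T$. The ring $T=R'$ is locally divided by Theorem 1, and it is an integrally closed domain integral over $S$, but $S$ is not GD. So in (a) the condition that $E$ be locally divided does not suffice without GD for the extension. $\square$
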